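# Holomorphic vertex algebras, Siegel modular forms, and the Lie algebra in weight one

## 1. Vertex algebras that genus one already separates from all lattices

A holomorphic vertex algebra $V$ has, in every genus $g\ge 1$, a partition function $1_g(V)$, which is a modular form on the moduli space of curves. If $V$ is built from an even unimodular lattice, this form is the restriction of a theta series, so it extends from jacobians to all principally polarized abelian varieties. The report "Moduli Spaces And Modular Forms (Hybrid Meeting)" states the converse as a conjecture: if $V$ does not come from a lattice, then for large $g$ the partition function is not a restriction of any Siegel modular form. We prove this. Let us first fix the words.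

**Holomorphic vertex algebras.** $V=\bigoplus_{n\ge0}V_n$ is a simple, rational, $C_2$-cofinite vertex operator algebra of CFT type ($V_0=\mathbb C\mathbf 1$) whose only irreducible module is $V$ itself. Its central charge $c$ is a positive multiple of $8$. If $Q$ is an even, positive definite, unimodular quadratic form of rank $c$, the lattice vertex algebra $V_Q$ is holomorphic of central charge $c$. We say that $V$ comes from a quadratic form if $V\cong V_Q$ for some such $Q$.

**Modular forms.** $\overline{\mathcal M}_g$ is the moduli space of stable curves of genus $g$ (for $g=1$ read $\overline{\mathcal M}_{1,1}$), with Hodge line bundle $\lambda_g$. A Teichmüller modular form of degree $g$ and weight $k$ is a section of $\lambda_g^{\otimes k}$. $\mathcal A_g^S$ is the Satake compactification of the moduli space of $g$-dimensional principally polarized abelian varieties, with Hodge bundle $L_g$. A Siegel modular form of degree $g$ and weight $k$ is a section of $L_g^{\otimes k}$. The jacobian morphism $j:\overline{\mathcal M}_g\to\mathcal A_g^S$ satisfies $j^*L_g=\lambda_g$. A Teichmüller form $f$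 is a pull-back if $f=j^*F$ for a Siegel form $F$ of the same degree and weight. The theta series of $Q$ is $\Theta_{Q,g}\in H^0(\mathcal A_g^S,L_g^{\otimes c/2})$. With $A$ the Gram matrix of $Q$, it is $\sum_{X\in\mathbb Z^{c\times g}}\exp(\pi i\,\mathrm{tr}(X^{T}AX\tau))$.

**Partition functions.** The sheaf of coinvariants of $V$ on $\overline{\mathcal M}_g$ is obtained by inserting $V$ at one marked point and descending along $\overline{\mathcal M}_{g,1}\to\overline{\mathcal M}_g$. Since $V$ is holomorphic it is a line bundle, identified with $\lambda_g^{\otimes c/2}$ compatibly with clutching. The class of $\mathbf 1$ is the section $1_g(V)\in H^0(\overline{\mathcal M}_g,\lambda_g^{\otimes c/2})$. We take the following properties as given; the third, (E), is stated in Section 5, where it is used.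

* (M) For the clutching map $\xi:\overline{\mathcal M}_{g,1}\times\overline{\mathcal M}_{h,1}\to\overline{\mathcal M}_{g+h}$ we have $\xi^*\lambda_{g+h}=\lambda_g\boxtimes\lambda_h$ and $\xi^*1_{g+h}(V)=1_g(V)\boxtimes1_h(V)$. Here $1_g(V)$ also denotes its pull-back to $\overline{\mathcal M}_{g,1}$ (no pull-back if $g=1$). This pull-back is injective on sections.
* (G1) $1_1(V)=\prod_{n\ge1}(1-q^n)^c\sum_n\dim V_n\,q^n$. In particular, at the nodal curve $e\in\overline{\mathcal M}_{1,1}$ ($q=0$) the value $1_1(V)(e)$ is $1$ in a frame independent of $V$.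

Two results are known and will be quoted.

* (1) (Freitag) For fixed $c$ there is $g_c>0$ such that for all $g\ge g_c$ the $\Theta_{Q,g}$, with $Q$ running over the even, unimodular, positive definite forms of rank $c$ up to isomorphism, form a basis of $H^0(\mathcal A_g^S,L_g^{\otimes c/2})$; in particular $h^0$ is the number of classes $Q$, which is finite.
* (2) $1_g(V_Q)=j^*\Theta_{Q,g}$ for every $g\ge1$.

Let us test genus one by hand. As a graded space $V_Q$ is a polynomial algebra on $c$ generators in each degree $\geq 1$, tensored with the group algebra of the lattice, so $\sum_n\dim (V_Q)_nq^n=\prod_{n\ge1}(1-q^n)^{-c}\sum_\alpha q^{\alpha^2/2}$ and $1_1(V_Q)=\Theta_{Q,1}$, as (2) says. Also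
$$\dim(V_Q)_1=c+\#\{\alpha:\alpha^2=2\}\ \ge\ c .\tag{1}$$
For any $V$, $1_1(V)=1+(\dim V_1-c)q+\cdots$ is a modular form of weight $c/2$ for $SL_2(\mathbb Z)$. If $c=8$ it must be $E_4=1+240q+\cdots$, so $\dim V_1=248$. If $c=16$ it must be $E_4^2=1+480q+\cdots$, so $\dim V_1=496$. If $c=24$, comparing two coefficients gives $1_1(V)=E_4^3+(\dim V_1-744)\Delta$, so genus one sees exactly the number $\dim V_1$.

The one tool needed for the easy case is restriction to the boundary.

**Lemma 1 (slicing).** Let $W_1,\dots,W_r$ be holomorphic of central charge $c$, and let $x_i\in\mathbb C$.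

(a) Let $g,h\ge1$, let $y$ be a geometric point of $\overline{\mathcal M}_{h,1}$, and identify the fiber of $\lambda_h^{\otimes c/2}$ at $y$ with $\mathbb C$. If $\sum_ix_i1_{g+h}(W_i)=0$, then $\sum_ix_i\,1_h(W_i)(y)\,1_g(W_i)=0$.

(b) If $\sum_ix_i1_{g+1}(W_i)=0$, then $\sum_ix_i1_g(W_i)=0$.

(c) $1_g(W)\ne0$ for all $g\ge 1$ and all $W$.

*Proof.* (a) Pull the relation back by $\xi$ and restrict to $\overline{\mathcal M}_{g,1}\times\{y\}$. By (M) we get $\sum_ix_i1_h(W_i)(y)1_g(W_i)=0$ on $\overline{\mathcal M}_{g,1}$. Pull-back from $\overline{\mathcal M}_g$ is injective on sections, so the relation holds on $\overline{\mathcal M}_g$. (b) Take $h=1$, $y=e$ in (a). By (G1) all the numbers $1_1(W_i)(e)$ equal $1$ in a suitable frame. (c) If $1_g(W)=0$, then (b) with $r=1$, iterated, gives $1_1(W)=0$, contradicting $1_1(W)(e)\ne0$. $\square$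

**Proposition 2 (the easy case).** Let $V$ be holomorphic of central charge $c$ with $1_1(V)\ne1_1(V_Q)$ for every $Q$ of rank $c$; by (1) this holds for instance if $\dim V_1<c$. Let $f_1,\dots,f_s$ be the distinct sections among the $1_1(V_Q)$. Then $1_g(V)$ is not a pull-back for any $g\ge\max(g_c,s+1)$.

*Proof.* Suppose $1_g(V)=j^*F$. By (1) and (2), $1_g(V)=\sum_Qa_Q1_g(V_Q)$. We eliminate the lattice terms. Put $f_0=1_1(V)$. For each $t=1,\dots,s$ choose a point $y_t\in\overline{\mathcal M}_{1,1}$ with $f_0(y_t)\neq f_t(y_t)$. Given any relation $\sum_Wx_W1_m(W)=0$ with $m\ge2$ among $V$ and the $V_Q$, Lemma 1(a) at $y_t$ and Lemma 1(b) give two relations in genus $m-1$. Subtracting $f_t(y_t)$ times the second from the first gives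
$$\sum_Wx_W\bigl(1_1(W)(y_t)-f_t(y_t)\bigr)1_{m-1}(W)=0 .$$
The terms with $1_1(W)=f_t$ have disappeared, and the coefficient of $V$ has been multiplied by a nonzero number. Do this for $t=1,\dots,s$. All lattice terms disappear and what remains is $\prod_t(f_0(y_t)-f_t(y_t))\,1_{g-s}(V)=0$ with $g-s\ge1$. This contradicts Lemma 1(c). $\square$

What changes in general? Write $V\sim W$ if $V,W$ have the same central charge and $1_g(V)=1_g(W)$ for all $g\ge1$. If genus one does not separate $V$ from $V_Q$ but some genus $h$ does, the same elimination should work with a point of $\overline{\mathcal M}_{h,1}$; this is Section 3. The serious case is $V\sim V_Q$. Then $1_g(V)=j^*\Theta_{Q,g}$ in every genus, so the conjecture fails for such a $V$ unless $V$ itself comes from a quadratic form. Everything therefore hinges on showing that the partition functions detect whether $V$ comes from a lattice.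

## 2. The theorems

**Theorem A (the conjecture).** Let $V$ be a holomorphic vertex algebra of central charge $c$, not isomorphic to any $V_Q$. Then there is $g_0$ such that for every $g\ge g_0$ there is no $F\in H^0(\mathcal A_g^S,L_g^{\otimes c/2})$ with $1_g(V)=j^*F$.

**Theorem B.** If $V,W$ are holomorphic of central charge $c$ and $1_g(V)=1_g(W)$ for all $g\ge1$, then $V_1\cong W_1$ as Lie algebras with invariant bilinear form.

**Theorem C (uniform version).** For each $c$ there is $G(c)$ such that for every $g\ge G(c)$ and every holomorphic $V$ of central charge $c$: if $1_g(V)=j^*F$ with $F$ a Siegel modular form, then $F=\Theta_{Q,g}$ and $V\cong V_Q$ for a unique class $Q$. Moreover, for each $V$, if $1_{g+1}(V)$ is a pull-back, so is $1_g(V)$. The set of $g$ for which $1_g(V)$ is a pull-back is $\{1,2,\dots\}$ if $V$ is a lattice vertex algebra, and is contained in $\{1,\dots,G(c)-1\}$ otherwise.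

Theorem B is the step that handles the serious case. Theorem C is not needed for Theorem A.

## 3. Linear independence of inequivalent partition functions

The purpose of this section is to carry the elimination of Proposition 2 to all genera.

**Lemma 3.** If $W_1,\dots,W_r$ have central charge $c$ and are pairwise inequivalent for $\sim$, there is $H$ such that $1_g(W_1),\dots,1_g(W_r)$ are linearly independent for all $g\ge H$.

*Proof.* For $i\ne j$ there is a genus $h_{ij}$ in which $1_{h_{ij}}(W_i)\ne1_{h_{ij}}(W_j)$. Their pull-backs to $\overline{\mathcal M}_{h_{ij},1}$ are also different. That stack is reduced, so there is a geometric point $y_{ij}$ at which the values differ. Put $H=1+\max_i\sum_{j\ne i}h_{ij}$.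

Let $g\ge H$ and $\sum_kx_k1_g(W_k)=0$. Fix $i$; we show $x_i=0$. Treat the indices $j\ne i$ one after the other. Suppose we have reached a relation $\sum_kz_k1_m(W_k)=0$ with $m>h:=h_{ij}$, and put $y=y_{ij}$. Lemma 1(a) gives $\sum_kz_k1_h(W_k)(y)1_{m-h}(W_k)=0$. Lemma 1(b), used $h$ times, gives $\sum_kz_k1_{m-h}(W_k)=0$. Subtracting $1_h(W_j)(y)$ times the second,
$$\sum_kz_k\bigl(1_h(W_k)(y)-1_h(W_j)(y)\bigr)1_{m-h}(W_k)=0 .$$
The coefficient at $j$ is now $0$, coefficients that were $0$ stay $0$, and the coefficient at $i$ was multiplied by a nonzero number. Since $g\ge1+\sum_{j\ne i}h_{ij}$, we can treat all $j\ne i$ and end in a genus $m\ge1$, with $x_i\cdot(\text{nonzero})\cdot1_m(W_i)=0$. By Lemma 1(c), $x_i=0$. $\square$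

**Proposition 4.** If $V$ has central charge $c$ and $V\not\sim V_Q$ for every $Q$ of rank $c$, there is $g_0$ such that $1_g(V)$ is not a pull-back for any $g\ge g_0$.

*Proof.* There are finitely many $V_Q$. Let $W_2,\dots,W_r$ represent their $\sim$-classes and let $W_1=V$. Take $H$ from Lemma 3 and $g_0=\max(H,g_c)$. If $g\ge g_0$ and $1_g(V)=j^*F$, then by (1) and (2) $1_g(V)$ is a combination of the $1_g(V_Q)$, hence of $1_g(W_2),\dots,1_g(W_r)$. This contradicts the independence. $\square$

It remains to show that if $V\sim V_Q$, then $V$ comes from some quadratic form. Note that it need not be shown to be $V_Q$ itself.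

## 4. The Lie rank of $V_1$, and why dimensions do not give it

For $x,y\in V_1$ put $[x,y]=x_{(0)}y$ and $x_{(1)}y=\langle x,y\rangle\mathbf 1$, where $Y(x,z)=\sum_mx_{(m)}z^{-m-1}$. We shall verify in Section 5 that this makes $V_1$ a Lie algebra with an invariant form. The following result of C. Dong and G. Mason, *Rational vertex operator algebras and the effective central charge*, IMRN 2004, is our entrance: for $V$ simple, rational, $C_2$-cofinite, self-dual and of CFT type, $V_1$ is reductive; and among holomorphic vertex operator algebras of central charge $c$, those isomorphic to $V_L$ for a positive definite even lattice $L$ (then of rank $c$) are exactly those for which the Lie rank of $V_1$ equals $c$.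

**Proposition 5.** If $V$ is holomorphic of central charge $c$ and $V_1\cong(V_Q)_1$ as Lie algebras for some $Q$ of rank $c$, then $V\cong V_{Q'}$ for some even positive definite unimodular $Q'$ of rank $c$.

*Proof.* We have $(V_Q)_1=\mathfrak h\oplus\bigoplus_{\alpha^2=2}\mathbb Ce^\alpha$, where $\mathfrak h$ is abelian of dimension $c$ and acts on $e^\alpha$ with weight $\alpha\ne0$. So $\mathfrak h$ acts diagonalizably and its centralizer is $\mathfrak h$: it is a Cartan subalgebra, and the Lie rank is $c$. Hence $V_1$ has Lie rank $c$, and by Dong–Mason $V\cong V_L$ with $L$ even, positive definite, of rank $c$. By Dong (1993) the irreducible $V_L$-modules are indexed by $L^*/L$. Since $V$ has only one, $L^*=L$, that is, $L$ is unimodular. $\square$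

So we must read the Lie algebra $V_1$, or at least its rank, off the partition functions. The first thing to try is genus one. It gives $\dim V_1$ and stops there: the dimension of a reductive Lie algebra does not determine its rank. Already $\mathfrak{sl}_2$ and the abelian $\mathbb C^3$ have dimension $3$ and ranks $1$ and $3$. For $c=24$ we saw that $\dim V_1$ is the only information in $1_1(V)$. The bracket of $V_1$ does not enter the genus-one form beyond this; it must be extracted from higher genus.

## 5. Sphere correlators of currents and the coefficient of $p_1\cdots p_g$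

**Schottky expansion.** Here is the third granted property.

* (E) Let $a_1,b_1,\dots,a_g,b_g\in\mathbb C$ be distinct and $p_1,\dots,p_g$ small. Let $X$ be the curve uniformized by the Schottky group generated by the $\gamma_i$ with $\frac{\gamma_iz-a_i}{\gamma_iz-b_i}=p_i\frac{z-a_i}{z-b_i}$. Equivalently, $\mathbb P^1$ is glued to itself by $s_it_i=p_i$, where $s_i=\frac{z-a_i}{z-b_i}$ near $a_i$ and $t_i=\frac{z-b_i}{z-a_i}$ near $b_i$. In a frame of $\lambda_g^{\otimes c/2}$ depending only on $g,c$,
$$1_g(V)=\Phi_{g,c}(p;a,b)\sum_{n\in\mathbb N^g}C_n(V;a,b)\,p^n,\tag{2}$$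
where $\Phi_{g,c}$ is an invertible power series in $p$ depending only on $g,c$. The coefficient $C_n(V;a,b)$ is the genus-zero correlation function obtained by inserting, for each $i$, at $a_i,b_i$ in the coordinates $s_i,t_i$, the tensor in $V_{n_i}\otimes V_{n_i}$ inverse to the invariant bilinear form normalized by $(\mathbf 1,\mathbf 1)=1$.

Since $\Phi_{g,c}$ is invertible and independent of $V$, $1_g(V)=1_g(W)$ implies $C_{(1,\dots,1)}(V;a,b)=C_{(1,\dots,1)}(W;a,b)$. This is the only consequence of (E) that we use. The coefficient $n=(1,\dots,1)$ involves only $V_1$ and its correlators on the sphere, and we compute it.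

**Step 1: the invariant form.** This step fixes the normalization and the sign. An invariant form satisfies $(Y(a,z)u,v)=(u,Y(e^{zL(1)}(-z^{-2})^{L(0)}a,z^{-1})v)$. The contragredient module $V'$ is irreducible, hence $V'\cong V$, which gives a nondegenerate invariant form $(\cdot,\cdot)$ on $V$. By H. Li, *Symmetric invariant bilinear forms on vertex operator algebras*, the space of invariant forms is dual to $V_0/L(1)V_1$; invariant forms are symmetric (Frenkel–Huang–Lepowsky). A nonzero form exists and $\dim V_0=1$, so $L(1)V_1=0$ and the form is unique up to scalar. From $(L(0)u,v)=(u,L(0)v)$ we get $(V_m,V_n)=0$ for $m\ne n$. So the form is nondegenerate on each $V_n$ and we normalize $(\mathbf 1,\mathbf 1)=1$.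

**Step 2: the Lie algebra $V_1$ with its form.** The commutator formula is $[x_{(m)},y_{(k)}]=\sum_{l\ge0}\binom ml(x_{(l)}y)_{(m+k-l)}$. For $x,y\in V_1$ we have $x_{(l)}y\in V_{1-l}$, so only $l=0,1$ contribute, and
$$[x_{(m)},y_{(k)}]=[x,y]_{(m+k)}+m\langle x,y\rangle\delta_{m+k,0}.\tag{3}$$
Skew-symmetry of vertex algebras gives $x_{(0)}y=-y_{(0)}x$ (the correction is $L(-1)$ of a multiple of $\mathbf 1$, which vanishes) and $\langle x,y\rangle=\langle y,x\rangle$. Applying (3) with $m=k=0$ to $V_1$ gives the Jacobi identity. Applying $[x_{(0)},y_{(1)}]=[x,y]_{(1)}$ to $z\in V_1$ gives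
$$\langle[x,y],z\rangle=-\langle y,[x,z]\rangle,\tag{4}$$
since $x_{(0)}\mathbf 1=0$. So $\langle\,,\rangle$ is symmetric and invariant. Because $L(1)x=0$, the invariance formula for $a=x$ reads $Y(x,z)^\dagger=-z^{-2}Y(x,z^{-1})$, that is, the adjoint of $x_{(m)}$ is $-x_{(-m)}$. Hence $(x,y)=(x_{(-1)}\mathbf 1,y)=-(\mathbf 1,x_{(1)}y)=-\langle x,y\rangle$. In particular $\langle\,,\rangle$ is nondegenerate on $V_1$. By Dong–Mason $V_1$ is reductive.

**Step 3: correlators.** This step gives a recursion for correlators that uses only the bracket and the form. Let $\mathbf 1'$ be the functional with $\mathbf 1'(\mathbf 1)=1$ and $\mathbf 1'(V_n)=0$ for $n>0$. For $x_i\in V_1$ put $S(x_1,z_1;\dots;x_N,z_N)=\langle\mathbf 1',Y(x_1,z_1)\cdots Y(x_N,z_N)\mathbf 1\rangle$, with $S(\emptyset)=1$.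

**Lemma 6.** $S$ is a rational function with poles of order at most $2$ along the $z_i=z_j$ and no others. It is symmetric under simultaneous permutations of the pairs $(x_i,z_i)$, and
$$S(x_1,z_1;\dots;x_N,z_N)=\sum_{j\ge2}\Bigl[\frac{\langle x_1,x_j\rangle}{(z_1-z_j)^2}S(\widehat1,\widehat\jmath)+\frac1{z_1-z_j}S(\widehat1;\,x_j\to[x_1,x_j])\Bigr],\tag{5}$$
where a hat means that the pair is omitted.

*Proof.* The functional $\mathbf 1'$ kills the image of $x_{1(m)}$ for $m<0$, since $x_{1(m)}$ raises the weight by $-m$. So only the modes with $m\ge0$ of $Y(x_1,z_1)$ contribute. They kill $\mathbf 1$, so we commute them to the right. By (3), $[x_{(m)},Y(y,w)]=w^mY([x,y],w)+mw^{m-1}\langle x,y\rangle$. Now $\sum_{m\ge0}z_1^{-m-1}w^m=\frac1{z_1-w}$ and $\sum_{m\ge0}mz_1^{-m-1}w^{m-1}=\frac1{(z_1-w)^2}$, both expanded in $|z_1|>|w|$. This gives (5). By induction on $N$, $S$ is the expansion in $|z_1|>\dots>|z_N|$ of a rational function with the stated poles.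

For the symmetry it suffices to exchange neighbors $i,i+1$. Let $R,R'$ be the rational functions for the two orders. By (3), $(z_i-z_{i+1})^2[Y(x_i,z_i),Y(x_{i+1},z_{i+1})]=0$. So $(z_i-z_{i+1})^2R$ and $(z_i-z_{i+1})^2R'$ have the same formal expansions, each in its own domain. Neither has a pole at $z_i=z_{i+1}$, so the expansion of either one is the same in both domains. Hence $R=R'$. $\square$

The first cases are read off from (5). One-point functions vanish, and $S(x,z_1;y,z_2)=\langle x,y\rangle/(z_1-z_2)^2$. With $u_{ij}=u_i-u_j$, (5) and (4) give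
$$S(x,u_1;y,u_2;z,u_3)=\frac{\langle[x,y],z\rangle}{u_{23}^2}\Bigl(\frac1{u_{12}}-\frac1{u_{13}}\Bigr)=\frac{\langle[x,y],z\rangle}{u_{12}u_{13}u_{23}},\tag{6}$$
because $u_{13}-u_{12}=u_{23}$. So the three-point function is the bracket.

**Step 4: the weight-one coefficient.** This step rewrites $C_{(1,\dots,1)}$ through $S$. Let $n=\dim V_1$, let $(e_\alpha)$ be a $\langle\,,\rangle$-orthonormal basis of $V_1$, and put
$$P_g(V;a,b)=\sum_{\alpha_1,\dots,\alpha_g}S(e_{\alpha_1},a_1;e_{\alpha_1},b_1;\dots;e_{\alpha_g},a_g;e_{\alpha_g},b_g).\tag{7}$$

**Lemma 7.** $C_{(1,\dots,1)}(V;a,b)=\prod_i(a_i-b_i)^2P_g(V;a,b)$. Hence $1_g(V)=1_g(W)$ implies $P_g(V)=P_g(W)$.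

*Proof.* Since $(e_\alpha,e_\beta)=-\delta_{\alpha\beta}$, the tensor inverse to $(\cdot,\cdot)$ on $V_1$ is $-\sum_\alpha e_\alpha\otimes e_\alpha$. An element $x\in V_1$ is primary of weight $1$: $L(1)x=0$, and $L(m)x\in V_{1-m}=0$ for $m\ge2$. So $Y(x,z)\,dz$ is independent of the coordinate, and inserting $x$ at $a_i$ in the coordinate $s_i$ is inserting $\bigl(\frac{ds_i}{dz}(a_i)\bigr)^{-1}x=(a_i-b_i)x$ in the coordinate $z-a_i$. At $b_i$ in the coordinate $t_i$ the factor is $(b_i-a_i)$. The total factor for each $i$ is $-(a_i-b_i)(b_i-a_i)=(a_i-b_i)^2$. The second claim follows from (E), with rationality of $P_g$ extending the equality to all distinct $a_i,b_i$. $\square$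

As a check, for $g=1$ we get $P_1=n/(a-b)^2$ and $C_1=n=\dim V_1$, in agreement with (G1).

## 6. Trivalent contractions of the structure tensor

The structure of $V_1$ is recorded by $f=f_V\in\Lambda^3\mathbb C^n$, $f_{\alpha\beta\gamma}=\langle[e_\alpha,e_\beta],e_\gamma\rangle$; total antisymmetry follows from (4). Conversely $[e_\alpha,e_\beta]=\sum_\gamma f_{\alpha\beta\gamma}e_\gamma$. Formula (6) says that three currents close together see $f$. So the idea is to let the $2g$ points of $P_g$ come together in clusters of three: then $P_g$ should break into a product of copies of $f$, with indices tied together by the handles.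

**Lemma 8 (clustering).** Partition $N$ points into clusters labelled by $v$. Place the points of cluster $v$ at $w_v+\varepsilon u_k$, with the $w_v$ distinct and the $u_k$ distinct within each cluster. Then
$$\lim_{\varepsilon\to0}\varepsilon^NS(\text{all})=\prod_vS(\text{points of cluster }v\text{ placed at the }u_k).$$

*Proof.* Induction on $N$, for all choices of elements and partitions at once; $N=0$ is trivial. By symmetry we may apply (5) to a point, called $1$, in a cluster $v_0$.

If $j\in v_0$, then $z_1-z_j=\varepsilon(u_1-u_j)$, and the two terms of (5), multiplied by $\varepsilon^N$, are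
$$\frac{\langle x_1,x_j\rangle}{(u_1-u_j)^2}\,\varepsilon^{N-2}S_{N-2}\quad\text{and}\quad\frac1{u_1-u_j}\,\varepsilon^{N-1}S_{N-1},$$
where $S_{N-2},S_{N-1}$ are the correlators of the remaining points. By induction they converge, and the sum of the limits over $j\in v_0$ is the right side of (5) for the cluster $v_0$ alone, times $\prod_{v\ne v_0}S(v)$.

If $j\notin v_0$, then $z_1-z_j$ tends to a nonzero number, so the coefficients in (5) are bounded. Multiplied by $\varepsilon^N$ the terms are $O(\varepsilon^2)\cdot\varepsilon^{N-2}S_{N-2}$ and $O(\varepsilon)\cdot\varepsilon^{N-1}S_{N-1}$. By induction $\varepsilon^{N-2}S_{N-2}$ and $\varepsilon^{N-1}S_{N-1}$ converge, so these terms tend to $0$. Summing up, the limit is $S(v_0)\prod_{v\ne v_0}S(v)$. $\square$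

**Contractions.** For a perfect matching $\mu$ of the set of half-edges $\{1,\dots,2k\}\times\{1,2,3\}$, let $I_\mu(f)$ be the complete contraction of $f^{\otimes2k}$ along $\mu$: each of the $3k$ pairs receives a common index, summed over $1,\dots,n$. These are $O(n,\mathbb C)$-invariant polynomials in $f$, so $I_\mu(f_V)$ does not depend on the orthonormal basis.

For $k=1$ there are two shapes. If $(1,i)$ is paired with $(2,i)$ for $i=1,2,3$, then $I_\mu(f)=\sum f_{\alpha\beta\gamma}^2$. If $(1,1)$ is paired with $(1,2)$, $(2,1)$ with $(2,2)$ and $(1,3)$ with $(2,3)$, then $I_\mu(f)=\sum f_{\alpha\alpha\gamma}f_{\beta\beta\gamma}=0$ by antisymmetry. For the Lie algebra with orthonormal basis $[e_1,e_2]=e_3$ and cyclic permutations, which is $\mathfrak{sl}_2$, the first contraction is $6$. For abelian $\mathbb C^3$ it is $0$. So this contraction distinguishes two algebras that the dimension does not.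

**Lemma 9.** $P_{3k}(V)$ determines $I_\mu(f_V)$ for all matchings $\mu$ of $6k$ half-edges.

*Proof.* Number the pairs of $\mu$ by $1,\dots,3k$. If the $l$-th pair consists of $(v,i)$ and $(v',i')$, put $a_l=w_v+\varepsilon u_i$ and $b_l=w_{v'}+\varepsilon u_{i'}$, with $w_1,\dots,w_{2k}$ distinct and $u_1,u_2,u_3$ distinct. Each half-edge occurs in exactly one pair, so for small $\varepsilon\ne0$ these $6k$ points are distinct (also when $v=v'$). In (7) the half-edges $(v,i)$ and $(v',i')$ carry the same basis vector $e_{\alpha_l}$. By the symmetry of $S$ and Lemma 8, $\varepsilon^{6k}$ times each summand converges to the product over $v$ of three-point functions of the vectors at $(v,1),(v,2),(v,3)$. By (6) each of these is an entry of $f$ divided by $u_{12}u_{13}u_{23}$. Summing over the indices,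
$$\lim_{\varepsilon\to0}\varepsilon^{6k}P_{3k}=(u_{12}u_{13}u_{23})^{-2k}I_\mu(f).\qquad\square$$

## 7. Closed orbits and the proof of Theorem B

Now we know all the numbers $I_\mu(f_V)$. Does that give us the Lie algebra? A single one does not. On $\mathfrak{sl}_2\oplus\mathfrak{sl}_2$ take the form for which the first summand is as in the example above and the second has the negative form. An orthonormal basis of the second is $\sqrt{-1}\,e_a$, which multiplies its structure tensor by $(\sqrt{-1})^3\cdot(-1)=\sqrt{-1}$, so $\sum f_{\alpha\beta\gamma}^2=6-6=0$, the same as for abelian $\mathbb C^6$, although the ranks are $2$ and $6$. One has to use all contractions together. They exhaust the invariants, by the first fundamental theorem.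

**Lemma 10.** Every $O(n,\mathbb C)$-invariant homogeneous polynomial on $\Lambda^3\mathbb C^n$ of degree $d$ is zero if $d$ is odd, and is a linear combination of the $I_\mu$ with $2k=d$ if $d=2k$.

*Proof.* Let $\varphi$ be the polynomial. The antisymmetrization $(\mathbb C^n)^{\otimes3}\to\Lambda^3\mathbb C^n$ is an $O(n,\mathbb C)$-equivariant projection, so composing with it extends $\varphi$ to an invariant polynomial on $(\mathbb C^n)^{\otimes3}$. Its polarization is the unique symmetric $d$-linear form that gives back the polynomial on the diagonal; by uniqueness it is invariant. It is therefore an invariant linear functional $\Psi$ on $(\mathbb C^n)^{\otimes3d}$ with $\varphi(f)=\Psi(f^{\otimes d})$. By the first fundamental theorem for $O(n,\mathbb C)$ (Weyl), $\Psi$ is a linear combination of complete contractions along perfect matchings of $3d$ elements. If $d$ is odd there are none and $\varphi=0$. If $d=2k$, evaluating them on $f^{\otimes2k}$ gives the $I_\mu(f)$. $\square$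

Even all invariants together can fail. In $\mathbb C^6$ take a basis $\xi_1,\xi_2,\xi_3,\eta_1,\eta_2,\eta_3$ with $\langle\xi_i,\eta_j\rangle=\delta_{ij}$ and all other pairings $0$, and $f=\xi_1\wedge\xi_2\wedge\xi_3$. Up to a scalar this is the structure tensor of the Lie algebra with $[\eta_1,\eta_2]=\xi_3$ and cyclic permutations, $\xi_i$ central; the Jacobi identity holds since $[[\cdot,\cdot],\cdot]=0$. The map $\xi_i\mapsto t\xi_i$, $\eta_i\mapsto t^{-1}\eta_i$ is orthogonal and sends $f$ to $t^3f$. Letting $t\to0$, every invariant polynomial takes the same value on $f$ as on $0$. So this non-abelian algebra has the same invariants as abelian $\mathbb C^6$. Invariants separate only closed orbits, and the orbit of $f$ is not closed. Here the reductivity of $V_1$ comes in. We recall two theorems about a complex reductive group acting linearly.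

* (Separation) Two disjoint closed invariant subsets are separated by an invariant polynomial.
* (Kempf–Ness) If $G$ is reductive with maximal compact subgroup $K$, acting linearly on a space with $K$-invariant Hermitian norm, and $\|\cdot\|^2$ restricted to $Gv$ is critical at $v$, then $Gv$ is closed.

**Lemma 11.** Let $\mathfrak g$ be a complex reductive Lie algebra of dimension $n$ with nondegenerate invariant symmetric form. Its tensor $f\in\Lambda^3\mathbb C^n$, taken in a suitable orthonormal basis, has closed $O(n,\mathbb C)$-orbit.

Any other orthonormal basis gives a tensor in the same orbit, so the choice of basis only serves the proof.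

*Proof.* **Step 1: a good basis.** Write $\mathfrak g=\mathfrak z\oplus\bigoplus_r\mathfrak g_r$ with $\mathfrak z$ the center and $\mathfrak g_r$ simple. Since $\mathfrak g_r=[\mathfrak g_r,\mathfrak g_r]$ commutes with the other summands, invariance gives $\langle[x,y],z\rangle=\langle x,[y,z]\rangle=0$ for $x,y\in\mathfrak g_r$ and $z$ in another summand. So the decomposition is orthogonal, and the form is nondegenerate on each summand. On $\mathfrak g_r$ it is a multiple of the Killing form $\kappa_r$, so it equals $-\mu_r\kappa_r$ with $\mu_r\in\mathbb C^*$. Let $(x_a)_{a\in I_r}$ be a basis of a compact real form of $\mathfrak g_r$, orthonormal for the positive definite form $-\kappa_r$. Then $[x_a,x_b]=\sum_cF^{(r)}_{abc}x_c$ with $F^{(r)}_{abc}=-\kappa_r([x_a,x_b],x_c)$ real and totally antisymmetric. The vectors $e_a=\mu_r^{-1/2}x_a$, together with an orthonormal basis of $\mathfrak z$, form an orthonormal basis of $\mathfrak g$, and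
$$\langle[e_a,e_b],e_c\rangle=\mu_r^{-3/2}\mu_rF^{(r)}_{abc}.$$
So $f=\sum_rc_rF^{(r)}$ with $c_r=\mu_r^{-1/2}\in\mathbb C^*$ and $F^{(r)}\in\Lambda^3\mathbb R^{I_r}$, where the index sets $I_r$ are disjoint.

**Step 2: $f$ is critical.** Consider $SO(n,\mathbb C)$ with maximal compact subgroup $SO(n,\mathbb R)$, Lie algebra $\mathfrak{so}(n,\mathbb R)\oplus\sqrt{-1}\,\mathfrak{so}(n,\mathbb R)$, and the standard Hermitian norm on $\Lambda^3\mathbb C^n$. Directions in $\mathfrak{so}(n,\mathbb R)$ preserve the norm. For $A\in\mathfrak{so}(n,\mathbb R)$,
$$\frac{d}{dt}\Big|_{t=0}\|e^{\sqrt{-1}\,tA}f\|^2=2\,\mathrm{Re}\Bigl(\sqrt{-1}\sum_{r,s}c_r\bar c_s\,(AF^{(r)},F^{(s)})\Bigr).$$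
If $r=s$, then $(AF^{(r)},F^{(r)})=0$, because $A$ acts on $\Lambda^3\mathbb R^n$ by a real antisymmetric operator. If $r\ne s$: $A$ acts as a derivation and changes one factor of a triple wedge at a time, so $AF^{(r)}$ lies in the span of the $e_a\wedge e_b\wedge\mathbb R^n$ with $a,b\in I_r$, which is orthogonal to $\Lambda^3\mathbb R^{I_s}$. So the derivative vanishes in every direction.

**Step 3: conclusion.** By Kempf–Ness the $SO(n,\mathbb C)$-orbit of $f$ is closed. The $O(n,\mathbb C)$-orbit is the union of this orbit and at most one translate of it, hence closed. $\square$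

*Proof of Theorem B.* By (G1) the coefficient of $q$ in genus one gives $\dim V_1=\dim W_1=n$. If $n=0$ there is nothing to prove. $V_1$ and $W_1$ are reductive with nondegenerate invariant form, by Step 2 of Section 5. Choose orthonormal bases as in Lemma 11. By Lemma 7, $P_{3k}(V)=P_{3k}(W)$ for all $k\ge1$; by Lemma 9 all $I_\mu$ agree on $f_V$ and $f_W$; by Lemma 10 all $O(n,\mathbb C)$-invariant polynomials agree on $f_V$ and $f_W$. By Lemma 11 their orbits are closed. If the orbits were disjoint, an invariant polynomial would separate them. So the orbits meet, hence coincide, and $f_W=Tf_V$ with $T\in O(n,\mathbb C)$. Define $\tau:V_1\to W_1$ by letting $T$ be its matrix in the two orthonormal bases. It is an isometry, and $\langle[\tau x,\tau y],\tau z\rangle=\langle[x,y],z\rangle$ for all $x,y,z\in V_1$ because $T^{-1}f_W=f_V$ and $T^{-1}=T^T$. Since the form is nondegenerate, $[\tau x,\tau y]=\tau[x,y]$. $\square$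

## 8. Proof of Theorem A

Let $V$ be holomorphic of central charge $c$ and not isomorphic to any $V_Q$. Suppose $V\sim V_Q$ for some $Q$. Theorem B gives $V_1\cong(V_Q)_1$, and Proposition 5 gives $V\cong V_{Q'}$ for some $Q'$, a contradiction. So $V\not\sim V_Q$ for all $Q$ of rank $c$, and Proposition 4 gives $g_0$. $\blacksquare$

Nothing in this argument bounds $g_0$ independently of $V$: in Lemma 3 the genera $h_{ij}$ depend on $V$. The next section removes this dependence.

## 9. A bound on the genus depending only on the central charge

Let $Q_1,\dots,Q_N$ be the classes of even positive definite unimodular forms of rank $c$ and write $V_i=V_{Q_i}$. We need one more quoted theorem, from G. Codogni and N. Shepherd-Barron, *The non-existence of stable Schottky forms*, Compositio Math. 150 (2014): if $Q\not\cong Q'$ are even positive definite unimodular of the same rank, then $j^*\Theta_{Q,g}\ne j^*\Theta_{Q',g}$ for some $g$.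

**Step 1: choice of $G(c)$.** All choices here depend on $c$ alone. By the theorem just quoted and (2), the $V_i$ are pairwise inequivalent for $\sim$. By Lemma 3 choose $h\ge g_c$ such that $1_m(V_1),\dots,1_m(V_N)$ are linearly independent for all $m\ge h$. Let $n_{\max}=\max_i\dim(V_i)_1$. By Hilbert's finite generation theorem choose $D$ such that for all $n\le n_{\max}$ the ring $\mathbb C[\Lambda^3\mathbb C^n]^{O(n)}$ is generated in degrees $\le D$. Put
$$G(c)=\max\bigl(2h,\,3\lfloor D/2\rfloor\bigr).$$

Now let $g\ge G(c)$, let $V$ be holomorphic of central charge $c$, and let $1_g(V)=j^*F$.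

**Step 2: a linear expression in all lower genera.** Since $g\ge g_c$, (1) gives $F=\sum_ia_i\Theta_{Q_i,g}$, so $1_g(V)=\sum_ia_i1_g(V_i)$. By Lemma 1(b), iterated, $1_m(V)=\sum_ia_i1_m(V_i)$ for all $1\le m\le g$.

**Step 3: only one lattice occurs.** The reason is that $1_g$ is multiplicative on products while the expression in Step 2 is linear. Restrict to $\overline{\mathcal M}_{h,1}\times\overline{\mathcal M}_{g-h,1}$, where $g-h\ge h$. By (M), applied to the $V_i$ on the left and to $V$ on the right, and by Step 2,
$$\sum_ia_i\,1_h(V_i)\boxtimes1_{g-h}(V_i)=1_h(V)\boxtimes1_{g-h}(V)=\sum_{i,j}a_ia_j\,1_h(V_i)\boxtimes1_{g-h}(V_j).$$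
The $1_h(V_i)$ are linearly independent, and so are the $1_{g-h}(V_j)$; by injectivity of pull-back this remains true on $\overline{\mathcal M}_{h,1}$ and $\overline{\mathcal M}_{g-h,1}$. So their external products are linearly independent, and $a_ia_j=\delta_{ij}a_i$. Each $a_i$ is $0$ or $1$ and at most one is nonzero. Since $1_g(V)\ne0$ by Lemma 1(c), exactly one is nonzero, say $a_i=1$. Hence $F=\Theta_{Q_i,g}$ and $1_m(V)=1_m(V_i)$ for all $m\le g$.

**Step 4: finitely many genera suffice for the Lie algebra.** Genus one gives $n:=\dim V_1=\dim(V_i)_1\le n_{\max}$. By Lemmas 7, 9 and 10, all homogeneous $O(n,\mathbb C)$-invariants of degree $2k$ with $3k\le g$ agree on $f_V$ and $f_{V_i}$, and those of odd degree vanish. An even degree $2k\le D$ has $3k\le3\lfloor D/2\rfloor\le g$, so a set of generators of the ring of invariants agrees on $f_V$ and $f_{V_i}$. Hence all invariants agree. The orbits are closed by Lemma 11, so as in the proof of Theorem B they coincide and $V_1\cong(V_i)_1$.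

**Step 5: identification of $V$.** By Proposition 5, $V\cong V_j$ for some $j$. Then $1_g(V_j)=1_g(V)=1_g(V_i)$, and since $g\ge h$ linear independence forces $j=i$. So $V\cong V_{Q_i}$ and $F=\Theta_{Q_i,g}$. The class is unique because the $1_g(V_i)$ are linearly independent. This proves the first statement of Theorem C.

**Step 6: from genus $g+1$ down to genus $g$.** Suppose $1_{g+1}(V)=j^*F$. Let $\pi:\overline{\mathcal M}_{g,1}\to\overline{\mathcal M}_g$ be the forgetful map (the identity if $g=1$), let $\xi_e:\overline{\mathcal M}_{g,1}\to\overline{\mathcal M}_{g+1}$ be clutching with the nodal curve $e$, and let $\iota:\mathcal A_g^S\to\mathcal A_{g+1}^S$ be the boundary inclusion. Recall that $j$ sends a stable curve to the abelian part of its jacobian, and that $\iota^*L_{g+1}\cong L_g$. The jacobian of $C\cup e$ is the jacobian of $C$ times that of the nodal cubic, which is a torus; so $C\cup e$ and $C$ have the same abelian part. Hence $j\circ\xi_e$ and $\iota\circ j\circ\pi$ agree on geometric points. Since $\overline{\mathcal M}_{g,1}$ is reduced and the target is separated,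
$$j\circ\xi_e=\iota\circ j\circ\pi .$$
Pulling $F$ back both ways, the section $\xi_e^*1_{g+1}(V)$ corresponds on the one hand to $\pi^*j^*(\iota^*F)$, and on the other hand, by (M), to $\pi^*1_g(V)\otimes1_1(V)(e)$. Two identifications of the line bundles involved differ by an invertible function on $\overline{\mathcal M}_{g,1}$, which is proper, connected and reduced; such a function is a nonzero constant. As $1_1(V)(e)\ne0$, $\pi^*1_g(V)$ is a constant multiple of $\pi^*j^*(\iota^*F)$. By injectivity of $\pi^*$ on sections, $1_g(V)$ is a multiple of $j^*(\iota^*F)$, hence a pull-back.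

**Step 7: the set of genera.** For $V=V_Q$ all $1_g(V)$ are pull-backs by (2). If $V$ is not isomorphic to any $V_Q$, then by Step 5 no $1_g(V)$ with $g\ge G(c)$ is a pull-back. This completes the proof of Theorem C. $\blacksquare$

**Corollary.** For a holomorphic $V$ of central charge $c$ the following are equivalent:

* (i) $V\cong V_Q$ for some $Q$;
* (ii) $1_g(V)$ is a pull-back of a Siegel modular form for all $g$;
* (iii) it is so for infinitely many $g$;
* (iv) it is so for one $g\ge G(c)$.

Moreover, if $1_g(V)=1_g(V_Q)$ for one $g\ge G(c)$, then $V\cong V_Q$.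

*Proof.* (i)⇒(ii) is (2). (ii)⇒(iii)⇒(iv) is clear. (iv)⇒(i) is Theorem C. For the last claim, $1_g(V)=1_g(V_Q)=j^*\Theta_{Q,g}$, so Theorem C with $F=\Theta_{Q,g}$ gives $V\cong V_{Q'}$ with $\Theta_{Q',g}=\Theta_{Q,g}$. Since $g\ge g_c$, theta series of distinct classes are linearly independent by (1), so $Q'\cong Q$. $\square$
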